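\title{A contracting group with undecidable membership problem}

\begin{abstract}
For every prime $p$ we construct a finitely generated contracting self-similar group $G$ and a finitely generated subgroup $P\le G$ such that the set of words representing elements of $P$ is $\Sigma^0_1$-complete. This disproves the conjecture that finitely generated contracting groups have solvable membership problem. The group $G$ is an extension of a nilpotent $p$-group of finite exponent by $\mathbb Z^4$. It is solvable of derived length $3$, the least possible for a solvable example. It is generated by four binary adding machines and finitely many ``lamps'', and the subgroup $P$ simulates a two-counter machine.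
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $X$ be a finite set, the \emph{alphabet}, and let $X^*$ be the free monoid on $X$. We view $X^*$ as a rooted tree: the root is the empty word, and each word $v$ is joined to the words $vx$, $x\in X$. A \emph{self-similar group} is a group $G$ acting faithfully on $X^*$ such that for every $g\in G$ and $x\in X$ there are $h\in G$ and $y\in X$ with
\[
g(xv)=y\,h(v)\qquad\text{for all }v\in X^*.
\]
By induction on length, for every $g\in G$ and $u\in X^*$ there is an element $g|_u\in G$, the \emph{restriction} of $g$ in $u$, with $g(uv)=g(u)\,g|_u(v)$ for all $v\in X^*$; it is unique because the action is faithful. It describes how $g$ carries the subtree below $u$ to the subtree below $g(u)$. The group $G$ is \emph{contracting} if there is a finite set $\mathcal N\subset G$ such that for every $g\in G$ there is an $n$ with $g|_u\in\mathcal N$ for all words $u$ of length $|u|\ge n$. Thus an element may act in a complicated way near the root, but deep in the tree it looks like one of finitely many fixed elements.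

For a group $G$ with a finite generating set, the \emph{membership problem} (or generalized word problem) asks for an algorithm that takes words $w,w_1,\dots,w_k$ in the generators and their inverses and decides whether the element represented by $w$ lies in the subgroup generated by the elements represented by $w_1,\dots,w_k$. Whether such an algorithm exists does not depend on the generating set. The case of the trivial subgroup is the word problem.

In a contracting group the word problem is solvable in polynomial time. Solvability alone is elementary (Lemma~\ref{lem:word}): an element is trivial if and only if all its restrictions fix all letters, and it has only finitely many restrictions. One may hope that questions about subgroups also reduce to a finite amount of data by descending the tree. The simplest contracting groups support this hope: the two examples of Section~\ref{sec:examples} are metabelian, and finitely generated metabelian groups have solvable membership problem by a theorem of Romanovskii~\cite{Rom}. The conjecture that \emph{all finitely generated contracting groups have solvable membership problem} is posed in~\cite{Guido}.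 We show that it is false, even for one fixed subgroup.

Recall that a set of natural numbers or of words is $\Sigma^0_1$, or recursively enumerable, if some algorithm lists its elements. A set $A$ \emph{many-one reduces} to a set $B$ if there is a computable map $f$ with $a\in A\Leftrightarrow f(a)\in B$. A $\Sigma^0_1$ set is \emph{$\Sigma^0_1$-complete} if every $\Sigma^0_1$ set many-one reduces to it. Such sets exist (the halting set is one), and they are undecidable.

\begin{theorem}\label{thm:main}
For every prime $p$ there are a finitely generated contracting group $G$ and a finitely generated subgroup $P\le G$ such that the set of words in the generators of $G$ and their inverses that represent elements of $P$ is $\Sigma^0_1$-complete under many-one reductions, and in particular undecidable. Moreover, $G$ has a normal $p$-subgroup $\Lambda$ with $G/\Lambda\cong\mathbb Z^4$, and $\Lambda$ is nilpotent of class at most $3$, of finite exponent, and metabelian. Thus $G$ is solvable of derived length at most $3$.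
\end{theorem}

An algorithm for the membership problem of $G$ would decide membership in $P$, so $G$ is a counterexample to the conjecture. The example is extremal in two respects.

\begin{theorem}\label{thm:sharp}
\textup{(i)} For every finitely generated subgroup of a finitely generated contracting group, the set of words representing its elements is $\Sigma^0_1$. So the complexity in Theorem~\ref{thm:main} is the largest possible.

\textup{(ii)} The group $G$ constructed for Theorem~\ref{thm:main} has derived length exactly $3$, and $3$ is the least derived length of a solvable finitely generated contracting group with unsolvable membership problem.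
\end{theorem}

The proof has an algebraic part and a part about trees. In Section~\ref{sec:machine} a two-counter machine is encoded by a linear subspace $S$ of a free module over the ring of Laurent polynomials in two variables. The subspace $S$ fails to be a submodule because of the instructions that test a counter for zero. Section~\ref{sec:zero} shows, for a single counter, how a commutator with one extra generator implements such a test. The group $G$ is built in Section~\ref{sec:group} and the subgroup $P$ in Section~\ref{sec:subgroup}; the theorems follow in Section~\ref{sec:proofs}.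

Throughout, $p$ is a fixed prime, $F=\mathbb F_p$, and $\mathbb N=\{0,1,2,\dots\}$. Groups act on the left, and $[g,h]=ghg^{-1}h^{-1}$. We write $\mathbb Z_2$ for the ring of $2$-adic integers, identified with infinite binary sequences with the lowest digit first and digits indexed from $0$. The $2$-adic valuation $v(\alpha)$ is the index of the first digit $1$ of $\alpha$, and $v(0)=\infty$. For a statement $\mathcal S$, the bracket $[\mathcal S]$ is $1$ if $\mathcal S$ holds and $0$ otherwise.

\section{Adding machines and lamps}\label{sec:examples}

Restrictions obey the rules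
\begin{equation}\label{eq:rules}
(gh)|_u=g|_{h(u)}\,h|_u,\qquad g^{-1}|_u=\bigl(g|_{g^{-1}(u)}\bigr)^{-1},\qquad g|_{uv}=(g|_u)|_v ,
\end{equation}
which follow from the definition by applying both sides to a word. A self-similar group can be given by a finite recursion: for finitely many symbols $g$ one prescribes a permutation of $X$ and, for each letter $x$, a restriction $g|_x$ that is again one of the symbols or $1$. The formula $g(xv)=g(x)\,g|_x(v)$ then defines automorphisms of the tree by induction on the length of words, and by~\eqref{eq:rules} the group they generate is self-similar. An automorphism of $X^*$ acts on the set $X^{\mathbb N}$ of infinite words and is determined by this action. The position $\ell\in\mathbb N$ in an infinite word is called level $\ell$.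

\begin{lemma}\label{lem:word}
A finitely generated contracting group $G$ has solvable word problem.
\end{lemma}

\begin{proof}
Each element has finitely many restrictions: finitely many at short words, and the others in $\mathcal N$. So the set $Y$ of all restrictions of the generators and their inverses is finite; it contains the generators and their inverses and is closed under restriction. Record the finite table of $y(x)\in X$ and $y|_x\in Y$ for $y\in Y$, $x\in X$. By~\eqref{eq:rules}, from a word of length $n$ over $Y$ and a letter $x$ one computes a word of length $n$ over $Y$ for the restriction in $x$. Iterating until no new word appears gives a finite set of words that represent all restrictions of a given element $g$. Since $g(vx)=g(v)\,g|_v(x)$, the element $g$ is trivial if and only if each of these words fixes every letter.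
\end{proof}

\begin{example}[the adding machine]\label{ex:adding}
Let $X=\{0,1\}$ and let $s$ exchange the two letters, with $s|_0=1$ and $s|_1=s$. On $X^{\mathbb N}=\mathbb Z_2$ this is addition of $1$ with carry, so $\langle s\rangle\cong\mathbb Z$. Let $u$ have length $m$ and let $\nu\in\{0,\dots,2^m-1\}$ be the integer with binary digits $u$. The infinite word $u\alpha'$ is the number $\nu+2^m\alpha'$, and for $k\in\mathbb Z$
\[
\nu+2^m\alpha'+k=\bigl((\nu+k)\bmod 2^m\bigr)+2^m(\alpha'+k'),\qquad k'=\lfloor(\nu+k)/2^m\rfloor .
\]
Hence $s^k|_u=s^{k'}$. If $|k|\le2^m$, then $-2^m\le\nu+k<2^{m+1}$ and $k'\in\{-1,0,1\}$. The group is contracting with $\mathcal N=\{s^{-1},1,s\}$.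
\end{example}

\begin{example}[a lamp]\label{ex:lamp}
Let $X=\{0,1\}\times F$, so that $X^{\mathbb N}=\mathbb Z_2\times F^{\mathbb N}$ consists of pairs $(\alpha,(w_\ell)_\ell)$. Let $s$ be the adding machine on the first entry, ignoring the second. Let $a$ fix the letters $(0,w)$ with restriction $a$, and send $(1,w)$ to $(1,w+1)$ with restriction $1$. So $a$ runs down the word until it meets the first digit $1$, adds $1$ to $w_\ell$ at that level $\ell=v(\alpha)$, and stops. The conjugate $a(x)=s^xas^{-x}$, $x\in\mathbb Z$, adds $1$ to $w_\ell$ at level $\ell=v(\alpha-x)$. These conjugates commute and have order $p$.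

They are linearly independent over $F$. Suppose that a finite sum $\sum_{x'}k_{x'}[v(\alpha-x')=\ell]$ vanishes for all $\alpha$ and $\ell$. Fix an $x$ that occurs, choose $\ell$ with $2^\ell>|x-x'|$ for all $x'$ that occur, and put $\alpha=x+2^\ell$. Then $v(\alpha-x)=\ell$, while $v(\alpha-x')=v(x-x')<\ell$ for $x'\ne x$. Hence $k_x=0$. So the $a(x)$ span a free $F[s^{\pm1}]$-module of rank one, and $\langle s,a\rangle$ is the lamplighter group $\mathbb Z/p\wr\mathbb Z$.

This group is contracting. Let $u$ have length $m$ and binary part $\nu$, and let $\alpha=\nu+2^m\alpha'$. If $2^m\nmid x-\nu$, then $v(\alpha-x)<m$ and $a(x)|_u=1$. Otherwise $v(\alpha-x)=m+v(\alpha'-x')$ with $x'=(x-\nu)/2^m$, so $a(x)|_u=a(x')$, and $x'\in\{-1,0,1\}$ as soon as $|x|\le2^m$. Every element is a product of finitely many $a(x)$ times a power of $s$, so its deep restrictions lie in the finite set $\langle a(-1),a(0),a(1)\rangle\cdot\{s^{-1},1,s\}$.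
\end{example}

Example~\ref{ex:lamp} contains the whole mechanism of contraction that we need. Infinitely many lamps are independent, because any finite family of them is separated at some level; yet below a deep vertex only three of them remain visible. A contracting group can therefore contain a free module over a ring of Laurent polynomials, and we now use such a module to store the configurations of a machine.

\section{Counter machines and Laurent polynomials}\label{sec:machine}

A \emph{deterministic two-counter machine} has a finite set $Q$ of states, with a start state $q_0$ and a halting state $q_h$. Its configurations are the triples $(q,m_1,m_2)\in Q\times\mathbb N^2$. The state $q_h$ has no instruction, and every other state $q$ has exactly one instruction, of one of the following types with $i\in\{1,2\}$: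
\begin{itemize}
\item $I_i(q;q')$: add $1$ to counter $i$ and go to $q'$;
\item $J_i(q;q',q'')$: if counter $i$ is $0$, go to $q'$ and leave the counters unchanged; otherwise subtract $1$ from counter $i$ and go to $q''$.
\end{itemize}
We write $C\to C'$ if $C'$ is obtained from $C$ in one step. Minsky's theorem \cite[Ch.~14]{Minsky} states that for every recursively enumerable set $E\subseteq\mathbb N$ there is such a machine which, started at $(q_0,2^n,0)$, halts if and only if $n\in E$. Fix a $\Sigma^0_1$-complete set $E$ and a machine for it. Redirect every jump to $q_h$ to a new state $q_1$, and add the instructions $J_1(q_1;q_2,q_1)$ and $J_2(q_2;q_h,q_2)$ with a second new state $q_2$; they empty both counters before halting. After this change, the machine started at $(q_0,2^n,0)$ reaches $(q_h,0,0)$ if and only if $n\in E$.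

A subgroup or a linear subspace cannot record the direction of a step, so we pass to the equivalence relation $\sim$ on configurations generated by $\to$. Determinism is what makes this harmless, and it is used only here.

\begin{lemma}\label{lem:det}
We have $(q_0,2^n,0)\sim(q_h,0,0)$ if and only if $n\in E$.
\end{lemma}

\begin{proof}
Call $D$ a descendant of $C$ if $D$ is reached from $C$ in zero or more steps. The relation ``$C$ and $C'$ have a common descendant'' is reflexive and symmetric, contains $\to$, and is contained in $\sim$. It is transitive: if $D$ is a common descendant of $C,C'$ and $D'$ one of $C',C''$, then $D$ and $D'$ lie on the single run that starts at $C'$, and the later of the two is a descendant of both $C$ and $C''$. So this relation is $\sim$. The only descendant of $(q_h,0,0)$ is itself, so $C\sim(q_h,0,0)$ if and only if $C$ reaches $(q_h,0,0)$.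
\end{proof}

Let $L=F[t_1^{\pm1},t_2^{\pm1}]$, let $L_i=F[t_i^{\pm1}]$, and let $M$ be the free $L$-module with basis $u_q$, $q\in Q$. For $x\in\mathbb Z^2$ put $t^x=t_1^{x_1}t_2^{x_2}$. The first idea is to store $(q,m_1,m_2)$ as $t_1^{m_1}t_2^{m_2}u_q$ and to let the multiples of $u_q-t_iu_{q'}$ and $t_iu_q-u_{q''}$ express increments and decrements. This fails because $t_i$ is a unit, so a counter can pass below zero. Given $J_1(q;q',q'')$ and $I_1(q'';q''')$, the sum of $t_1^{-1}(t_1u_q-u_{q''})$ and $t_1^{-1}(u_{q''}-t_1u_{q'''})$ is $u_q-u_{q'''}$, which identifies $(q,0,0)$ with $(q''',0,0)$ although the machine goes from $(q,0,0)$ to $(q',0,0)$. We therefore count with the nonunits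
\[
d_i=t_i+t_i^{-1}.
\]
The property of $d_i$ that matters is that $L$ is a free module over $F[d_1,d_2]$ with $1$ as a basis element.

\begin{lemma}\label{lem:basis}
The elements $d_i^m$ and $d_i^mt_i$ $(m\in\mathbb N)$ form an $F$-basis of $L_i$. The elements $d_1^{m_1}d_2^{m_2}t^j$ $(m_1,m_2\in\mathbb N,\ j\in\{0,1\}^2)$ form an $F$-basis of $L$.
\end{lemma}

\begin{proof}
Drop the index $i$ and order the exponents of $t$ as $0,1,-1,2,-2,\dots$. The exponents of $d^m$ lie in $[-m,m]$; the last of these in our order is $-m$, and its coefficient is $1$. The exponents of $d^mt$ lie in $[-m+1,m+1]$; the last is $m+1$, again with coefficient $1$. So the sequence $1,t,d,dt,d^2,\dots$ is unitriangular with respect to the monomial basis $1,t,t^{-1},t^2,t^{-2},\dots$, and hence a basis. The second claim follows from $L=L_1\otimes_FL_2$.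
\end{proof}

For a configuration $C=(q,m_1,m_2)$ put $\mu_C=d_1^{m_1}d_2^{m_2}u_q\in M$. Write $\bar\imath=3-i$ for the index of the other counter. Let $S\subseteq M$ be the $F$-subspace spanned by
\begin{itemize}
\item[(S1)] $g\,(u_q-d_iu_{q'})$ with $g\in L$, for each instruction $I_i(q;q')$;
\item[(S2)] $g\,(d_iu_q-u_{q''})$ with $g\in L$, for each instruction $J_i(q;q',q'')$;
\item[(S3)] $g\,(u_q-u_{q'})$ with $g\in L_{\bar\imath}$, for each instruction $J_i(q;q',q'')$.
\end{itemize}
In (S3) the multiplier does not involve $t_i$: the jump to $q'$ is allowed for every value of the other counter, but only for the value $0$ of counter $i$.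

\begin{proposition}\label{prop:S}
For configurations $C,C'$ we have $\mu_C-\mu_{C'}\in S$ if and only if $C\sim C'$.
\end{proposition}

\begin{proof}
The definitions are symmetric in the two counters, so we treat instructions with $i=1$. For ``if'' it suffices to consider steps $C\to C'$. With $g=d_1^{m_1}d_2^{m_2}$, the element (S1) is $\mu_{(q,m_1,m_2)}-\mu_{(q',m_1+1,m_2)}$ and the element (S2) is $\mu_{(q,m_1+1,m_2)}-\mu_{(q'',m_1,m_2)}$. With $g=d_2^{m_2}\in L_2$, the element (S3) is $\mu_{(q,0,m_2)}-\mu_{(q',0,m_2)}$. These are all the steps.

For ``only if'' let $C\not\sim C'$, and let $f\colon Q\times\mathbb N^2\to\{0,1\}\subseteq F$ be the indicator function of the class of $C$. By Lemma~\ref{lem:basis} there is a linear functional $\psi\colon M\to F$ with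
\[
\psi\bigl(d_1^{m_1}d_2^{m_2}t^ju_q\bigr)=[j=(0,0)]\,f(q,m_1,m_2).
\]
Then $\psi(\mu_C-\mu_{C'})=1-0\ne0$, and it remains to show $\psi(S)=0$. In (S1) and (S2) it suffices to take $g=d_1^{m_1}d_2^{m_2}t^j$. If $j\ne(0,0)$, then $\psi$ vanishes on both terms, since multiplication by $d_1$ does not change $j$. If $j=(0,0)$, the element is $\mu_D-\mu_{D'}$ for a step $D\to D'$, as computed above, and $f(D)=f(D')$. In (S3) it suffices to take $g=d_2^{m_2}t_2$, where $\psi$ vanishes on both terms, and $g=d_2^{m_2}$, where the element is again $\mu_D-\mu_{D'}$ for a step.
\end{proof}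

It remains to turn membership in $S$ into membership in a finitely generated subgroup. In the group $M\rtimes\langle t_1,t_2\rangle$, the subgroup generated by $t_1,t_2$ and finitely many elements of $M$ meets $M$ in the $L$-submodule that they generate. This handles (S1) and (S2), but it would allow all multipliers $g\in L$ in (S3), and $d_1(u_q-u_{q'})$ performs the zero jump with counter $1$ equal to $1$. No choice of generators repairs this: the group $M\rtimes\langle t_1,t_2\rangle$ is finitely generated and metabelian, so by~\cite{Rom} the undecidable subspace $S$ is not a finitely generated submodule. A further layer of noncommutativity is needed.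

\section{The zero test for one counter}\label{sec:zero}

The idea is to measure the position $x$ of a lamp not from a fixed origin but from a \emph{marker} at a position $y$, so that the exponent of $t$ is $x-y$. A relation that carries no marker can be shifted first and marked afterward, and so takes all values of $x-y$. A relation that already carries its marker is shifted together with it, and $x-y$ stays $0$. We carry this out for one counter and two states $q,q'$.

Let $W_1$ be the free module over $F[\epsilon]/(\epsilon^2)$ with basis $e_q,e_{q'}$, and consider the following bijections of $\mathbb Z_2^2\times W_1^{\mathbb N}$, whose points are written $(\alpha,\beta,(w_\ell)_\ell)$. The map $t$ adds $1$ to both $\alpha$ and $\beta$. The lamp $a_q$ adds $e_q$ to $w_\ell$ for $\ell=v(\alpha)$, and $a_{q'}$ adds $e_{q'}$ there. The marker $b$ multiplies $w_\ell$ by $1+\epsilon$ for $\ell=v(\beta)$. Put $\chi_x=[v(\alpha-x)=\ell]$ and $\theta_y=[v(\beta-y)=\ell]$, as functions of $(\alpha,\beta,\ell)$. A map that fixes $(\alpha,\beta)$ and adds $\tau(\alpha,\beta,\ell)$ to $w_\ell$ is identified with the function $\tau$ and written additively.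 Then $t^xa_qt^{-x}=\chi_xe_q$, and $b(y)=t^ybt^{-y}$ multiplies $w_\ell$ by $1+\theta_y\epsilon$. Conjugating $\tau$ by $b(y)$ gives $(1+\theta_y\epsilon)\tau$, so $[b(y),\tau]=\theta_y\epsilon\tau$.

Compare the unmarked relation $r_0=a_qa_{q'}^{-1}=\chi_0(e_q-e_{q'})$ with the marked relation $r=[b,r_0]=\chi_0\theta_0\,\epsilon(e_q-e_{q'})$. The subgroup $\langle t,b,r_0\rangle$ contains
\[
[b(y),t^xr_0t^{-x}]=\chi_x\theta_y\,\epsilon(e_q-e_{q'})\qquad\text{for all }x,y\in\mathbb Z .
\]
In contrast, $b$ commutes with $r$ and with all its shifts because $\epsilon^2=0$, so the conjugates of $r$ under $\langle t,b\rangle$ are only the elements $t^yrt^{-y}=\chi_y\theta_y\,\epsilon(e_q-e_{q'})$. Under the dictionary $\chi_x\theta_y\epsilon e_q\mapsto t^{x-y}u_q$, the relation $r_0$ yields all Laurent multiples of $u_q-u_{q'}$, and $r$ yields only the scalar multiples.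

Let us check by hand that the forbidden jump with counter value $1$ is not a consequence of $r$. It corresponds to $d(u_q-u_{q'})$ with $d=t+t^{-1}$, that is, to $(\chi_1+\chi_{-1})\theta_0\,\epsilon(e_q-e_{q'})$. Evaluate at $\alpha=3$, $\beta=2$, $\ell=1$. We have $v(3-1)=1$, $v(3+1)=2$ and $v(2)=1$, so $(\chi_1+\chi_{-1})\theta_0=1$ there. Each $\chi_y\theta_y$ vanishes there, because $3-y$ and $2-y$ are not both even. So $(\chi_1+\chi_{-1})\theta_0$ is not a linear combination of the $\chi_y\theta_y$.

The lamp and the marker must read different $2$-adic integers. If both read $\alpha$, then $\chi_x\theta_y=[v(\alpha-x)=\ell]\,[v(\alpha-y)=\ell]$ vanishes identically when $x-y$ is odd: for $\ell\ge1$ both $\alpha-x$ and $\alpha-y$ would be even, and for $\ell=0$ both odd. The dictionary then breaks down. For two counters we therefore use four $2$-adic coordinates.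

\section{The group $G$}\label{sec:group}

Let $D=F[\epsilon_1,\epsilon_2]/(\epsilon_1^2,\epsilon_2^2)$, with $F$-basis $1,\epsilon_1,\epsilon_2,\epsilon_1\epsilon_2$, and let $W$ be the free $D$-module with basis $e_q$, $q\in Q$. It is finite. The alphabet is $X=\{0,1\}^4\times W$. A letter is written $(\alpha_1,\alpha_2,\beta_1,\beta_2,w)$, and its first four entries are its \emph{digits}, numbered $1,\dots,4$. Define automorphisms of $X^*$ by the following recursion.
\begin{itemize}
\item $s_j$ $(j=1,\dots,4)$ changes only digit $j$ of the first letter. A digit $0$ becomes $1$, with restriction $1$; a digit $1$ becomes $0$, with restriction $s_j$.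
\item $a_q$ $(q\in Q)$ fixes the letter, with restriction $a_q$, if $(\alpha_1,\alpha_2)=(0,0)$. Otherwise it replaces $w$ by $w+e_q$, with restriction $1$.
\item $b_i$ $(i=1,2)$ fixes the letter, with restriction $b_i$, if $\beta_i=0$. If $\beta_i=1$ it replaces $w$ by $(1+\epsilon_i)w$, with restriction $1$.
\end{itemize}
Multiplication by $1+\epsilon_i$ is a bijection of $W$, with inverse $1-\epsilon_i$. Let $G$ be the group generated by these finitely many automorphisms; it is self-similar by Section~\ref{sec:examples}. In this section the elements $a_q^{\pm1}$ and $b_i^{\pm1}$ are all called \emph{lamps}. The simulation will use only the products $s_1s_3$ and $s_2s_4$, but self-similarity forces the $s_j$ into $G$: the restriction of $s_1s_3$ in a letter with $\alpha_1=1$, $\beta_1=0$ is $s_1$.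

Identify $X^{\mathbb N}$ with $\mathbb Z_2^4\times W^{\mathbb N}$, with points $(\omega,w)$, where $\omega=(\alpha_1,\alpha_2,\beta_1,\beta_2)$ and $w=(w_\ell)_\ell$. Then $s_j$ adds $1$ to coordinate $j$ of $\omega$; the element $a_q$ adds $e_q$ to $w_\ell$ for $\ell=\min(v(\alpha_1),v(\alpha_2))$; and $b_i$ multiplies $w_\ell$ by $1+\epsilon_i$ for $\ell=v(\beta_i)$. Nothing happens when the level is $\infty$. The $s_j$ commute, and we put $s^k=s_1^{k_1}s_2^{k_2}s_3^{k_3}s_4^{k_4}$ for $k\in\mathbb Z^4$.

Let $U_0=\langle1+\epsilon_1,1+\epsilon_2\rangle\le D^\times$, and let $U=W\rtimes U_0$ be the finite group of affine maps $w\mapsto Aw+w_0$ of $W$ with $A\in U_0$, $w_0\in W$. Put $\Omega=\mathbb Z_2^4\times\mathbb N$. Every generator acts in the form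
\begin{equation}\label{eq:form}
g(\omega,w)=\bigl(\omega+k_g,\ (A_g(\omega,\ell)\,w_\ell)_\ell\bigr),\qquad k_g\in\mathbb Z^4,\quad A_g\colon\Omega\to U,
\end{equation}
and this form is preserved by inverses and by products, with $k_{gh}=k_g+k_h$ and $A_{gh}(\omega,\ell)=A_g(\omega+k_h,\ell)A_h(\omega,\ell)$. So every $g\in G$ has the form~\eqref{eq:form}, and $g\mapsto k_g$ is a homomorphism $G\to\mathbb Z^4$, onto because $k_{s^k}=k$. Let $\Lambda$ be its kernel. On $\Lambda$ the map $g\mapsto A_g$ is an injective homomorphism into the Cartesian power $U^\Omega$, and
\begin{equation}\label{eq:shift}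
A_{s^\kappa gs^{-\kappa}}(\omega,\ell)=A_g(\omega-\kappa,\ell)\qquad(g\in\Lambda,\ \kappa\in\mathbb Z^4).
\end{equation}

\begin{proposition}\label{prop:structure}
We have $G/\Lambda\cong\mathbb Z^4$, and $\Lambda$ is a metabelian $p$-group of finite exponent and nilpotency class at most $3$. Hence $G'''=1$.
\end{proposition}

\begin{proof}
The first claim was shown above. The group $U_0$ is abelian, and $(1+\epsilon_i)^p=1+p\epsilon_i=1$, so $U_0$ is an elementary abelian $p$-group and $U$ is a finite metabelian $p$-group. Let $I$ be the ideal of $D$ spanned by $\epsilon_1,\epsilon_2,\epsilon_1\epsilon_2$. Then $I^3=0$, and $A-1\in I$ for $A\in U_0$, since $A=(1+n_1\epsilon_1)(1+n_2\epsilon_2)$ for some integers $n_1,n_2$. For $g(w)=Aw+w_0$ and $h(w)=A'w+w_0'$, the maps $gh$ and $hg$ have the same linear part $AA'$, and $[g,h]=gh(hg)^{-1}$ is the translation by $(A-1)w_0'-(A'-1)w_0$. Thus $\gamma_2(U)\subseteq IW$. Taking for $h$ a translation $(A'=1)$ by a vector in $IW$ or $I^2W$ gives $\gamma_3(U)\subseteq I^2W$ and $\gamma_4(U)\subseteq I^3W=0$. Being metabelian, having class at most $3$, and having exponent dividing $|U|$ are identities,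 so they pass to the subgroup $\Lambda$ of $U^\Omega$. Finally $G'\le\Lambda$, so $G'''\le\Lambda''=1$.
\end{proof}

For contraction we follow Example~\ref{ex:lamp}. There the lamps that survive deep in the tree generate a finite group because they commute and have order $p$. Now they do not commute, and finiteness comes from the embedding in $U^\Omega$.

\begin{lemma}\label{lem:locfin}
Every finitely generated subgroup $\Phi$ of $U^\Omega$ is finite.
\end{lemma}

\begin{proof}
Let $\Phi$ have $r$ generators. Each point of $\Omega$ gives a projection $\Phi\to U$, and these projections jointly separate the elements of $\Phi$. A homomorphism $\Phi\to U$ is determined by the images of the generators, so there are at most $|U|^r$ distinct ones, and $\Phi$ embeds in a finite power of $U$.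
\end{proof}

\begin{proposition}\label{prop:contracting}
The group $G$ is contracting.
\end{proposition}

\begin{proof}
Let $K=\{-1,0,1\}^4$, and let $\Phi$ be generated by the finitely many elements $s^\kappa cs^{-\kappa}$ with $\kappa\in K$ and $c$ a lamp. Lamps do not change $\omega$, so $\Phi\le\Lambda$, and $\Phi$ is finite by Lemma~\ref{lem:locfin}. Put $\mathcal N=\Phi\cdot\{s^k:k\in K\}$.

We use two facts about a word $u$ of length $m$. First, by Example~\ref{ex:adding} applied to each coordinate, $s^k|_u=s^{k'}$, where $k'$ depends only on $k$ and the digits of $u$, and $k'\in K$ if all $|k_j|\le2^m$. Second, a lamp $c$ does not change the digits of $u$, and $c|_u\in\{1,c\}$; this is the recursion for $a_q$ and $b_i$, and it follows from~\eqref{eq:rules} for their inverses.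

Let $|\kappa_j|\le2^m$ for all $j$, let $c$ be a lamp and $u'$ any word of length $m$. Write $s^{-\kappa}|_{u'}=s^{-\kappa'}$ with $\kappa'\in K$, and put $u''=s^{-\kappa}(u')$. From $1=(s^\kappa s^{-\kappa})|_{u'}=s^\kappa|_{u''}\,s^{-\kappa'}$ we get $s^\kappa|_{u''}=s^{\kappa'}$. Since $c(u'')$ has the same digits as $u''$, also $s^\kappa|_{c(u'')}=s^{\kappa'}$. Therefore
\begin{equation}\label{eq:lampres}
(s^\kappa cs^{-\kappa})|_{u'}=s^{\kappa'}\,c|_{u''}\,s^{-\kappa'}\in\Phi .
\end{equation}
Now let $g$ be a product of $n$ generators and inverses of generators. Moving the letters $s_j^{\pm1}$ to the right gives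
\[
g=\bigl(s^{\kappa_1}c_1s^{-\kappa_1}\bigr)\cdots\bigl(s^{\kappa_r}c_rs^{-\kappa_r}\bigr)\,s^k,
\]
where $c_1,\dots,c_r$ are the lamps in the product, $s^{\kappa_\iota}$ is the product of the letters $s_j^{\pm1}$ to the left of $c_\iota$, and $s^k$ is the product of all of them. All entries of $k$ and of the $\kappa_\iota$ have absolute value at most $n$. If $2^{|u|}\ge n$, then by~\eqref{eq:rules} the restriction $g|_u$ is a product of $r$ elements of the form~\eqref{eq:lampres} times $s^k|_u=s^{k'}$ with $k'\in K$. So $g|_u\in\mathcal N$.
\end{proof}

\section{The subgroup $P$}\label{sec:subgroup}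

\subsection*{Translations as a module}
Let $\mathcal A$ be the set of elements of $G$ of the form $(\omega,w)\mapsto(\omega,(w_\ell+\tau(\omega,\ell))_\ell)$ with $\tau\colon\Omega\to W$. We identify such an element with $\tau$; composition becomes addition, so $\mathcal A$ is an elementary abelian $p$-group, that is, an $F$-vector space. Put
\[
t_1=s_1s_3,\qquad t_2=s_2s_4,\qquad T=\langle t_1,t_2\rangle,\qquad H=\langle t_1,t_2,b_1,b_2\rangle .
\]
The group $T$ is free abelian on $t_1,t_2$, and we identify $F[T]$ with the ring $L$ of Section~\ref{sec:machine}. For $h\in H$ the maps $A_h(\omega,\ell)$ lie in $U_0$, so they are linear. Since $h^{-1}(\omega,w)=(\omega-k_h,(A_h(\omega-k_h,\ell)^{-1}w_\ell)_\ell)$, the conjugate $h\tau h^{-1}$ is the translation by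
\begin{equation}\label{eq:conj}
(h\tau)(\omega,\ell)=A_h(\omega-k_h,\ell)\,\tau(\omega-k_h,\ell).
\end{equation}
So $H$ normalizes $\mathcal A$, and $\mathcal A$ is an $F[H]$-module with the action written $h\tau$. In this notation $[h,\tau]=(h-1)\tau$.

For $x\in\mathbb Z^2$, $i\in\{1,2\}$ and $n\in\mathbb Z$ define functions $\Omega\to\{0,1\}$ by
\[
\chi_x=[\min(v(\alpha_1-x_1),v(\alpha_2-x_2))=\ell],\qquad\theta_{i,n}=[v(\beta_i-n)=\ell].
\]
Then $a_q=\chi_0e_q$. By~\eqref{eq:conj}, the element $t^z$ $(z\in\mathbb Z^2)$ acts by translating the argument, which replaces $\chi_x$ by $\chi_{x+z}$ and $\theta_{i,n}$ by $\theta_{i,n+z_i}$ in any product of these functions. In particular $t^xa_q=\chi_xe_q$. By~\eqref{eq:shift}, the element $b_i(n)=t_i^nb_it_i^{-n}$ multiplies $w_\ell$ by $1+\theta_{i,n}\epsilon_i$, and $t_{\bar\imath}$ commutes with $b_i(n)$, because it does not move $\beta_i$. Put $\delta_i(n)=b_i(n)-1\in F[H]$. By~\eqref{eq:conj},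
\begin{equation}\label{eq:delta}
\delta_i(n)\tau=\theta_{i,n}\,\epsilon_i\,\tau\qquad(\tau\in\mathcal A).
\end{equation}
Hence, as operators on $\mathcal A$, all $\delta_i(n)$ commute, $\delta_i(n)\delta_i(n')=0$, and $b_i(n)^{\pm1}=1\pm\delta_i(n)$. The identity $\epsilon_i^2=0$ thus says that an element can carry only one marker for each counter.

Let $V_\emptyset,V_1,V_2,V_{12}\subseteq\mathcal A$ be the $F$-spans, over $q\in Q$ and $x,y\in\mathbb Z^2$, of the respective elements
\begin{align*}
t^xa_q&=\chi_xe_q, & \delta_1(y_1)t^xa_q&=\chi_x\theta_{1,y_1}\epsilon_1e_q,\\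
\delta_2(y_2)t^xa_q&=\chi_x\theta_{2,y_2}\epsilon_2e_q, & a_q(x;y):=\delta_1(y_1)\delta_2(y_2)t^xa_q&=\chi_x\theta_{1,y_1}\theta_{2,y_2}\epsilon_1\epsilon_2e_q .
\end{align*}
With $W_0=\bigoplus_qFe_q$, their values lie in the summands of $W=W_0\oplus\epsilon_1W_0\oplus\epsilon_2W_0\oplus\epsilon_1\epsilon_2W_0$ in this order, so the sum $V=V_\emptyset\oplus V_1\oplus V_2\oplus V_{12}$ is direct. The group $T$ preserves each summand, with $t^za_q(x;y)=a_q(x+z;y+z)$. By~\eqref{eq:delta}, $\delta_i(n)$ maps $V_\emptyset$ into $V_i$ and $V_{\bar\imath}$ into $V_{12}$, and it kills $V_i$ and $V_{12}$. So $V$ is an $F[H]$-submodule of $\mathcal A$.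

To read off the differences $x-y$ from a fully marked element we need the next lemma, proved like the independence in Example~\ref{ex:lamp}.

\begin{lemma}\label{lem:indep}
The elements $a_q(x;y)$ $(q\in Q,\ x,y\in\mathbb Z^2)$ are linearly independent.
\end{lemma}

\begin{proof}
The vectors $\epsilon_1\epsilon_2e_q$ are independent, so it suffices to treat a finite relation $\sum k_{x',y'}\,\chi_{x'}\theta_{1,y'_1}\theta_{2,y'_2}=0$. Fix a pair $(x,y)$ that occurs, and choose $\ell$ with $2^\ell$ larger than all $|x_i-x_i'|$ and $|y_i-y_i'|$. Evaluate at level $\ell$ and $\omega=(x_1+2^\ell,x_2+2^\ell,y_1+2^\ell,y_2+2^\ell)$. The term of $(x,y)$ has the value $k_{x,y}$, because all four valuations equal $\ell$. If $x'_i\ne x_i$ for some $i$, then $v(x_i+2^\ell-x_i')=v(x_i-x_i')<\ell$, so the minimum in $\chi_{x'}$ is less than $\ell$ and $\chi_{x'}=0$. If $y_i'\ne y_i$, then $v(y_i+2^\ell-y_i')=v(y_i-y_i')<\ell$ and $\theta_{i,y_i'}=0$. So all other terms vanish, and $k_{x,y}=0$.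
\end{proof}

The next lemma converts submodules into subgroups.

\begin{lemma}\label{lem:sub}
Let $r_1,\dots,r_k\in V$, let $R$ be the $F[H]$-submodule they generate, and let $P=\langle t_1,t_2,b_1,b_2,r_1,\dots,r_k\rangle\le G$. Then $P\cap\mathcal A=R$. Moreover, $R$ is spanned over $F$ by the elements $t\,\delta\,r_j$ with $t\in T$, $1\le j\le k$, and $\delta$ one of $1$, $\delta_1(y_1)$, $\delta_2(y_2)$, $\delta_1(y_1)\delta_2(y_2)$ with $y\in\mathbb Z^2$.
\end{lemma}

\begin{proof}
Since $F$ is the prime field, $R$ is the subgroup generated by the $H$-conjugates of the $r_j$, so $R\le P$. As $H$ normalizes $R$, the set $RH$ is a subgroup, and $P=RH$. Let $\rho h\in\mathcal A$ with $\rho\in R$ and $h\in H$. Then $h\in H\cap\mathcal A$. The element $h$ acts linearly on each $w_\ell$, so it sends $(\omega,0)$ to a point with second component $0$; a translation with this property has $\tau=0$. So $h=1$ and $\rho h\in R$.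

Let $B$ be generated by all $b_i(n)$. It is normalized by $T$, so $H=TB$. An element of $B$ acts on $V$ as a product of factors $1\pm\delta_i(n)$. When we expand, every product with two factors of the same index $i$ vanishes, and a linear combination of the listed operators $\delta$ remains. So the elements $t\,\delta\,r_j$ span a space containing all $hr_j$, $h\in H$, and they lie in $R$ because $t\delta\in F[H]$.
\end{proof}

\subsection*{Comparing $V$ with $M$}
Define $F$-linear maps $\iota\colon M\to V$ and $\pi\colon V\to M$ by
\[
\iota(gu_q)=\delta_1(0)\delta_2(0)\,g\,a_q\quad(g\in L),\qquad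
\pi\bigl(a_q(x;y)\bigr)=t^{x-y}u_q,\qquad \pi(V_\emptyset\oplus V_1\oplus V_2)=0 .
\]
The map $\iota$ places both markers at the origin, and $\pi$ records the position of the lamp relative to the markers; it is well defined by Lemma~\ref{lem:indep}. Neither map is $L$-linear, and this is what allows a submodule of $V$ to correspond to the subspace $S$. Instead,
\begin{gather}
\pi(t\tau)=\pi(\tau)\qquad(t\in T,\ \tau\in V),\label{eq:inv}\\
\pi\bigl(\delta_1(y_1)\delta_2(y_2)\,g\,a_q\bigr)=t^{-y}g\,u_q\qquad(g\in L,\ y\in\mathbb Z^2).\label{eq:pi}
\end{gather}
The first holds because $T$ preserves the four summands and the difference $x-y$. The second is the definition of $\pi$ when $g=t^x$, and both sides are linear in $g$. With $y=0$ it gives $\pi\iota=\mathrm{id}_M$.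

Let $R$ and $P$ be as in Lemma~\ref{lem:sub} for the following finite list of elements of $V$:
\begin{itemize}
\item[(R1)] $a_q-d_ia_{q'}$ for each instruction $I_i(q;q')$;
\item[(R2)] $d_ia_q-a_{q''}$ for each instruction $J_i(q;q',q'')$;
\item[(R3)] $\delta_i(0)(a_q-a_{q'})$ for each instruction $J_i(q;q',q'')$.
\end{itemize}
The first two kinds are unmarked; the third carries the marker of the counter being tested.

\begin{proposition}\label{prop:P}
For $\mu\in M$ we have $\iota(\mu)\in P$ if and only if $\mu\in S$.
\end{proposition}

\begin{proof}
Since $\iota(\mu)\in\mathcal A$, Lemma~\ref{lem:sub} says that $\iota(\mu)\in P$ if and only if $\iota(\mu)\in R$. Since $\pi\iota=\mathrm{id}_M$, it suffices to prove $\iota(S)\subseteq R$ and $\pi(R)\subseteq S$.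

\emph{The inclusion $\iota(S)\subseteq R$.} The image of an element (S1) or (S2) with multiplier $g\in L$ is $\delta_1(0)\delta_2(0)\,g\,r$, where $r$ is the corresponding element (R1) or (R2), so it lies in $R$. For an element (S3) the multiplier $g$ lies in $L_{\bar\imath}$, and $t_{\bar\imath}$ commutes with $b_i$, so $g$ commutes with $\delta_i(0)$. Hence
\[
\iota\bigl(g(u_q-u_{q'})\bigr)=\delta_{\bar\imath}(0)\,\delta_i(0)\,g\,(a_q-a_{q'})=\delta_{\bar\imath}(0)\,g\,\delta_i(0)(a_q-a_{q'})\in R .
\]

\emph{The inclusion $\pi(R)\subseteq S$.} By Lemma~\ref{lem:sub} and~\eqref{eq:inv} it suffices to show $\pi(\delta r)\in S$ for each listed $r$ and each of the four kinds of $\delta$. An element $r$ of type (R1) or (R2) lies in $V_\emptyset$, so $r$, $\delta_1(y_1)r$ and $\delta_2(y_2)r$ lie in $V_\emptyset$, $V_1$, $V_2$ and are killed by $\pi$. By~\eqref{eq:pi}, $\pi(\delta_1(y_1)\delta_2(y_2)r)$ is $t^{-y}(u_q-d_iu_{q'})$ or $t^{-y}(d_iu_q-u_{q''})$, of type (S1) or (S2). An element $r=\delta_i(0)(a_q-a_{q'})$ of type (R3) lies in $V_i$, so $\pi(r)=0$; and $\delta_i(y_i)r=0=\delta_1(y_1)\delta_2(y_2)r$ because $\epsilon_i^2=0$. The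 remaining case is
\[
\pi\bigl(\delta_{\bar\imath}(n)\,r\bigr)=\pi\bigl(\delta_{\bar\imath}(n)\delta_i(0)(a_q-a_{q'})\bigr)=t_{\bar\imath}^{-n}(u_q-u_{q'}),
\]
by~\eqref{eq:pi} with $y_i=0$ and $y_{\bar\imath}=n$. This is of type (S3).
\end{proof}

\begin{remark}
It is essential that the generators of $P$ include $t_1=s_1s_3$ but not $s_3$. Conjugation by $s_3^n$ moves the marker and not the lamp: it turns $\delta_1(0)(a_q-a_{q'})$ into $\delta_1(n)(a_q-a_{q'})$, and $\pi$ sends $\delta_2(0)\delta_1(n)(a_q-a_{q'})$ to $t_1^{-n}(u_q-u_{q'})$. The zero jump would become available for all values of counter $1$.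
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
List all products of the words that generate the subgroup and their inverses, and list all words $w$. By Lemma~\ref{lem:word} we can decide for each pair whether $w$ and the product represent the same element; output $w$ when they do. This enumerates the set in question, so it is $\Sigma^0_1$ and many-one reduces to every $\Sigma^0_1$-complete set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $G$ of Section~\ref{sec:group} is finitely generated, contracting by Proposition~\ref{prop:contracting}, and has the stated structure by Proposition~\ref{prop:structure}. The subgroup $P$ of Section~\ref{sec:subgroup} is finitely generated. For $n\in\mathbb N$ let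
\[
\mu(n)=\mu_{(q_0,2^n,0)}-\mu_{(q_h,0,0)}=d_1^{2^n}u_{q_0}-u_{q_h}.
\]
By Lemma~\ref{lem:det} and Propositions~\ref{prop:S} and~\ref{prop:P},
\[
n\in E\iff(q_0,2^n,0)\sim(q_h,0,0)\iff\mu(n)\in S\iff\iota(\mu(n))\in P .
\]
A word for $\iota(\mu(n))$ is computable from $n$. Expand $d_1^{2^n}=\sum_xf_xt_1^x$ with $f_x\in\{0,\dots,p-1\}$. The element $z=d_1^{2^n}a_{q_0}-a_{q_h}$ of $\mathcal A$ is the product $\prod_x(t_1^xa_{q_0}t_1^{-x})^{f_x}\cdot a_{q_h}^{-1}$ with $t_1=s_1s_3$, and $\iota(\mu(n))=\delta_1(0)\delta_2(0)z=[b_1,[b_2,z]]$. So the $\Sigma^0_1$-complete set $E$ many-one reduces to the set of words representing elements of $P$. That set is $\Sigma^0_1$ by Theorem~\ref{thm:sharp}(i), and many-one reductions compose, so it is $\Sigma^0_1$-complete.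
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
By Romanovskii's theorem~\cite{Rom}, a finitely generated group of derived length at most $2$ has solvable membership problem. So a solvable finitely generated group with unsolvable membership problem has derived length at least $3$. This applies to $G$, whose derived length is at most $3$ by Proposition~\ref{prop:structure}.
\end{proof}

\begin{remark}
A nontrivial element of $G''$ can be written down directly. The elements $z=[t_1,a_q]=(t_1-1)a_q$ and $h=[t_1,b_1]=b_1(1)b_1(0)^{-1}$ lie in $G'$, and $h$ acts on $\mathcal A$ as $(1+\delta_1(1))(1-\delta_1(0))=1+\delta_1(1)-\delta_1(0)$. So $[h,z]=(\delta_1(1)-\delta_1(0))(t_1-1)a_q$, and~\eqref{eq:pi} gives $\pi(\delta_2(0)[h,z])=(t_1^{-1}-1)(t_1-1)u_q\ne0$.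
\end{remark}

\begin{thebibliography}{9}

\bibitem{Guido}
\emph{Guido's Book of Conjectures},
\texttt{https://chatterj.perso.math.cnrs.fr/papers/GMFinal.pdf}.

\bibitem{Minsky}
M.~Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{Rom}
N.~S.~Romanovskii, Some algorithmic problems for solvable groups, \emph{Algebra and Logic} \textbf{13} (1974).

\end{thebibliography}
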